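
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A reversible state-conserving cellular automaton\\ with no equicontinuity points in any direction}


\begin{abstract}
A one-dimensional cellular automaton is state-conserving if it preserves the number of cells in each state on every finite ring. We show that a surjective state-conserving cellular automaton need not have equicontinuity points in any space-time direction: over every alphabet with at least three letters we construct a bijective state-conserving cellular automaton without a single such direction, rational or irrational. In the positive direction, we show that a surjective state-conserving cellular automaton over at least two letters has at most one direction with equicontinuity points, and we identify the only candidate by a mean flux.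
\end{abstract}

\section{The question and the answer}

Let $\mathcal A$ be a finite alphabet and $\mathcal X=\mathcal A^{\mathbb Z}$, with the metric $d(x,y)=2^{-\min\{|i|\,:\,x_i\ne y_i\}}$ (and $d(x,x)=0$). Thus $d(x,y)<2^{-m}$ if and only if $x$ and $y$ agree on $[-m,m]$; intervals are always intervals of integers. Let $\sigma(x)_i=x_{i+1}$ be the shift. A \emph{cellular automaton} (CA) is a map $F:\mathcal X\to\mathcal X$ of the form $F(x)_k=f(x_{k+l},\dots,x_{k+r})$ with a finite neighborhood $[l,r]$ and a local rule $f$. It is \emph{state-conserving} if for every $n\ge1$, every $n$-periodic configuration $x$ and every letter $i\in\mathcal A$,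
\[
\#\{0\le k<n: F(x)_k=i\}=\#\{0\le k<n: x_k=i\}.
\]
One may think of the letters as particles of several species, which the CA moves around but never creates or destroys.

A configuration $x$ is an \emph{equicontinuity point} of $F$ if for every $\varepsilon>0$ there is $\delta>0$ such that $d(x,y)<\delta$ implies $d(F^n(x),F^n(y))<\varepsilon$ for all $n\in\mathbb N$. In terms of words: for every $m$ there is $n$ such that the central word $x_{[-n,n]}$ alone determines the cells $[-m,m]$ at all times. Such a word is a wall; it screens a vertical strip of space-time from everything outside. For $p\in\mathbb Z$ and $q\ge 1$, an equicontinuity point of $\sigma^pF^q$ is called an equicontinuity point of $F$ \emph{in the direction $(p,q)$}; now the screened strip is inclined, and an observer inside it moves $p$ cells to the right in every $q$ steps. We say that $F$ has a direction with equicontinuity points if such a point exists for some $(p,q)$.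

The question, posed in \cite{source}, is whether \emph{every surjective and state-conserving CA has at least one direction with equicontinuity points}.

If $\sigma^pF^q=\mathrm{id}$ for some $p$ and $q$, then every configuration is an equicontinuity point in direction $(p,q)$. This covers the powers of the shift and every CA of finite order, for instance, with distinct letters $0,a,b$, the involution that replaces all factors $0ab0$ by $0ba0$ and vice versa. For a general automaton there is at least a natural candidate. Each letter has a mean flux, and this flux, suitably normalized, determines the only speed at which, on average, no letters of this kind are carried past a moving observer (Theorem~\ref{thm:B} below rests on this). If the fluxes of all letters lead to the same speed, then in the frame of that observer nothing is gained or lost on average, and one may hope that a large enough pile of letters stays in place and acts as a wall. We show that this hope fails.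

It is convenient to allow arbitrary real directions.

\begin{definition}\label{def:direction}
Let $\alpha\in\mathbb R$ and $v_t=\lfloor\alpha t\rfloor$. A configuration $x$ is an \emph{equicontinuity point of $F$ in direction $\alpha$} if
\[
\forall m\ \exists n\ \forall y:\quad y_{[-n,n]}=x_{[-n,n]}\ \Longrightarrow\ \forall t\ge0:\ F^t(y)\text{ and }F^t(x)\text{ agree on }v_t+[-m,m].
\]
\end{definition}

\begin{lemma}\label{lem:rational}
An equicontinuity point of $\sigma^pF^q$ is an equicontinuity point of $F$ in direction $\alpha=p/q$.
\end{lemma}

\begin{proof}
Let $F$ have neighborhood contained in $[-r_0,r_0]$. Given $m$, put $m'=m+qr_0+|p|+1$ and take the $n$ which belongs to $m'$ for $\sigma^pF^q$. If $y_{[-n,n]}=x_{[-n,n]}$, then $F^{qt}(y)$ and $F^{qt}(x)$ agree on $pt+[-m',m']$ for all $t\ge 0$. Hence for $0\le j<q$ the configurations $F^{qt+j}(y)$ and $F^{qt+j}(x)$ agree on $pt+[-m'+jr_0,\,m'-jr_0]$. Since $v_{qt+j}=pt+\lfloor pj/q\rfloor$ differs from $pt$ by at most $|p|+1$, this interval contains $v_{qt+j}+[-m,m]$.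
\end{proof}

\begin{theorem}\label{thm:A}
For every finite alphabet $\mathcal A$ with $|\mathcal A|\ge3$ there is a bijective, state-conserving CA on $\mathcal A^{\mathbb Z}$ that, for no $\alpha\in\mathbb R$, has an equicontinuity point in direction $\alpha$. In particular, for this CA no $\sigma^pF^q$ with $p\in\mathbb Z$, $q\ge1$ has an equicontinuity point, so the answer to the question is negative.
\end{theorem}

\begin{theorem}\label{thm:B}
If $|\mathcal A|\ge2$ and $F$ is surjective and state-conserving, then there is at most one $\alpha\in\mathbb R$ such that $F$ has an equicontinuity point in direction $\alpha$.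
\end{theorem}

The case $|\mathcal A|=2$ is not treated in Theorem~\ref{thm:A}; our construction uses two letters for messages and at least one further letter as a separator. In Theorem~\ref{thm:B} one-letter alphabets must be excluded: for $|\mathcal A|=1$ there is only one configuration, and every direction has an equicontinuity point.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:flux} proves that an equicontinuity point in direction $\alpha$ forces $\alpha$ to equal a normalized mean flux. This gives Theorem~\ref{thm:B}, and it disposes of all directions but one for the counterexample. In Section~\ref{sec:automaton} we construct the counterexample with mean flux $0$, so that only $\alpha=0$ remains. For this direction we show that every finite pile of letters can be made transparent by signals sent from far away: each signal carries off, or moves closer to the sender, one letter of the pile. The idea is shown on a small example in Section~\ref{sec:mechanism}. Sections~\ref{sec:finite} and~\ref{sec:shots} prove that it works against every pile, and Section~\ref{sec:end} concludes.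

\section{A wall carries no flux}\label{sec:flux}

A function on $\mathcal X$ is \emph{local} if it depends on finitely many cells only. For a CA $G$ and a letter $a$, a \emph{current of $a$ under $G$} is a local function $J:\mathcal X\to\mathbb Z$ with
\begin{equation}\label{eq:current}
\sum_{0\le i<N}\bigl([G(x)_i=a]-[x_i=a]\bigr)=J(x)-J(\sigma^Nx)\qquad\text{for all }x\in\mathcal X,\ N\ge1 .
\end{equation}
Up to an additive constant, $J(x)$ is the net number of letters $a$ that cross from cell $-1$ to cell $0$ in one step. If $J_1$ and $J_2$ are currents of $a$ under $G_1$ and $G_2$, then adding the two identities (and using that $G_1$ commutes with $\sigma$) shows that $J_1+J_2\circ G_1$ is a current under $G_2\circ G_1$. The shift power $\sigma^\delta$ has the current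
\[
K_\delta(x)=-\#\{0\le i<\delta:x_i=a\}\ \ (\delta\ge0),\qquad K_\delta(x)=\#\{\delta\le i<0:x_i=a\}\ \ (\delta<0).
\]
To see this, let $S$ be a counting function with $S(j)-S(i)=\#\{i\le l<j:x_l=a\}$ for $i\le j$. The left-hand side of \eqref{eq:current} is then $S(N+\delta)-S(\delta)-S(N)+S(0)=\bigl(S(0)-S(\delta)\bigr)-\bigl(S(N)-S(N+\delta)\bigr)$.

Let $\mu$ be the uniform Bernoulli measure on $\mathcal X$. Then $\int K_\delta\,d\mu=-\delta/|\mathcal A|$.

The idea of the next proposition is as follows. Inside a wall, the number of letters $a$ that have crossed a line of slope $\alpha$ up to time $t$ is determined by the wall alone. We may compute it with nothing but zeros around the wall, and then it is bounded uniformly in $t$, because only boundedly many letters $a$ are present. With probability close to $1$, a random configuration contains the wall within a fixed distance of the origin, and so the mean flux through a line of slope $\alpha$ vanishes.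

\begin{proposition}\label{prop:flux}
Let $F$ be a state-conserving CA that preserves $\mu$, let $0\ne a$ be letters, and let $J$ be a current of $a$ under $F$ with $J(0^\infty)=0$. If $F$ has an equicontinuity point in direction $\alpha$, then $\alpha=|\mathcal A|\int J\,d\mu$.
\end{proposition}

\begin{proof}
Put $G_k=\sigma^{v_k}F^k$ and $\delta_k=v_{k+1}-v_k$, which takes only finitely many values. Then $G_0=\mathrm{id}$ and $G_{k+1}=\sigma^{\delta_k}\circ F\circ G_k$. By the composition rule,
\[
J^{(t)}=\sum_{k<t}\bigl(J\circ G_k+K_{\delta_k}\circ F\circ G_k\bigr)
\]
is a current of $a$ under $G_t$. With a constant $B$ independent of $t$ we have $|J^{(t)}|\le Bt$. Since all $G_k$ and $F$ preserve $\mu$,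
\[
\int J^{(t)}d\mu=t\int J\,d\mu-\frac{v_t}{|\mathcal A|}.
\]

There is a fixed $m$ such that, for all $k$, the $k$-th summand of $J^{(t)}(x)$ depends only on $(G_kx)_{[-m,m]}$. Let $x^0$ be an equicontinuity point in direction $\alpha$, let $n$ belong to this $m$ in Definition~\ref{def:direction}, and let $w=x^0_{[-n,n]}$. Then $J^{(t)}(y)$ has the same value, $C_t$ say, for all $y$ with $y_{[-n,n]}=w$.

To bound $C_t$, take $y=0^\infty w0^\infty$, with $w$ on $[-n,n]$. State conservation on the ring of size $1$ gives $F(0^\infty)=0^\infty$. As $J(0^\infty)=0$ and $0\ne a$, we get $J^{(t)}(0^\infty)=0$. For $N$ large depending on $t$, all the cells of $\sigma^Ny$ that enter $J^{(t)}(\sigma^Ny)$ contain $0$, so $J^{(t)}(\sigma^Ny)=0$. By \eqref{eq:current},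
\[
C_t=\#\{i\ge0:G_t(y)_i=a\}-\#\{i\ge0:y_i=a\}.
\]
The total number of letters $a$ in $y$ is at most $2n+1$, and it is the same in $G_t(y)$, as one sees by placing $w$ on a large ring. So $|C_t|\le2n+1$.

For $S\ge0$ let $A_S$ be the set of $x$ in which $w$ occurs centered at some $j\in[0,S]$. For $x\in A_S$ and such a $j$ we have $J^{(t)}(\sigma^jx)=C_t$. By \eqref{eq:current} with $N=j$ (nothing is needed if $j=0$), $|J^{(t)}(x)|\le|C_t|+j\le2n+1+S$. Therefore
\[
\Bigl|t\int J\,d\mu-\frac{v_t}{|\mathcal A|}\Bigr|\le 2n+1+S+Bt\,\mu(\mathcal X\setminus A_S).
\]
Divide by $t$ and let $t\to\infty$: since $v_t/t\to\alpha$, $\bigl|\int J\,d\mu-\alpha/|\mathcal A|\bigr|\le B\,\mu(\mathcal X\setminus A_S)$. Finally $\mu(\mathcal X\setminus A_S)\to0$ as $S\to\infty$.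
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By a theorem of Hedlund (1969), a surjective CA preserves $\mu$; this is the only place where surjectivity is used. Fix letters $a\ne0$. It remains to construct a current $J$ of $a$ with $J(0^\infty)=0$, for then $\alpha=|\mathcal A|\int J\,d\mu$ is determined by $F$.

Let $F$ have neighborhood contained in $[-r,r]$, $r\ge1$, and put $\varphi(x)=[F(x)_0=a]-[x_0=a]$, which depends on $x_{[-r,r]}$. State conservation gives $\varphi(0^\infty)=0$ and, on large rings, $\sum_{i\in\mathbb Z}\varphi(\sigma^iy)=0$ for every $y$ with finitely many cells different from $0$. Let $\tau_j(x)$ be $x$ on $(-\infty,j]$ and $0$ on $(j,\infty)$, and define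
\[
J(x)=\sum_{i\ge0}\varphi(\sigma^i\tau_{r-1}(x)).
\]
The $i$-th term reads the cells $[i-r,i+r]$ of $\tau_{r-1}(x)$. So the terms with $i\ge2r$ vanish, $J$ depends only on $x_{[-r,r-1]}$, and $J(0^\infty)=0$.

We claim $J(x)=\varphi(x)+J(\sigma x)$. None of the three terms depends on the cells left of $-r$, so we may assume $x_i=0$ for $i<-r$. Then $y=\tau_{r-1}(x)$ and $y'=\tau_r(x)$ have finitely many cells different from $0$, so the sums of $\varphi(\sigma^iy)$ and of $\varphi(\sigma^iy')$ over $i\in\mathbb Z$ both vanish. For $i<0$ the terms $\varphi(\sigma^iy)$ and $\varphi(\sigma^iy')$ read only cells $\le r-1$, so they are equal. Hence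
\[
J(x)=\sum_{i\ge0}\varphi(\sigma^iy)=\sum_{i\ge0}\varphi(\sigma^iy')=\varphi(y')+\sum_{i\ge1}\varphi(\sigma^iy')=\varphi(x)+J(\sigma x),
\]
where the last step uses $\tau_{r-1}(\sigma x)=\sigma\tau_r(x)$. Summing the claim over $x,\sigma x,\dots,\sigma^{N-1}x$ gives \eqref{eq:current}.
\end{proof}

\section{The automaton}\label{sec:automaton}

From now on $|\mathcal A|\ge3$. Fix two letters $a\ne b$ and put $\Lambda=\{a,b\}$. The other letters are called \emph{separators}; fix one of them and call it $0$. A \emph{block} of a configuration is a maximal word over $\Lambda$ between separators. It may be empty, and it may be infinite.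

\subsection{The mechanism on a small example}\label{sec:mechanism}

Picture a configuration as a row of \emph{sites}, the spaces between consecutive separators, each carrying its block. Signals travel from site to site. They are made of letters of $\Lambda$, since everything has to be conserved. There are three kinds of signals: the unloaded signal $*$, consisting of $7$ letters, and the signals $a$ and $b$, which have the content of $*$ and one additional letter, their load. A signal that is about to leave its site to the left is written as a word $L_s$ at the left end of the block; a signal that is about to leave to the right is written as a word $R_s$ at the right end. Here $s\in\{*,a,b\}$.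

One time step consists of two parts. First, a map $g$ hands signals over: at each separator, a tail $R_s$ of the block to its left and a head $L_u$ of the block to its right change places, so that $R_s$ appears as the head $L_s$ of the right-hand block, and $L_u$ as the tail $R_u$ of the left-hand block. Then a map $h$ acts inside each block and decides what happens to the signals that have just arrived. Let $c,d\in\Lambda$. The decisions we want are these, as long as the sites contain no other signal words:
\begin{itemize}
\item \emph{Pass.} Signals pass through empty sites: $L_s\mapsto R_s$ and $R_s\mapsto L_s$. The unloaded signal also passes through a site with a single letter: $L_*c\mapsto cR_*$ and $cR_*\mapsto L_*c$.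
\item \emph{Pick up.} If the unloaded signal arrives from the left at an \emph{obstacle}, that is, at a site with two or more letters, it takes the first letter and turns back: $L_*cZ\mapsto L_cZ$.
\item \emph{Unload.} If a loaded signal arrives from the right at a site with a single letter, it leaves its load there and travels on unloaded: $dR_c\mapsto L_*cd$.
\end{itemize}

\begin{example}\label{ex:shots}
Let site $-1$ carry $a$, site $0$ carry $bb$, and let all other sites be empty. We send unloaded signals from the left, each one after the previous one has gone. Each row shows the blocks of the sites $-2,-1,0,1$; a dot means an empty block.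
\[
\begin{array}{c|cccc}
 & -2 & -1 & 0 & 1\\ \hline
\text{first signal} & R_* & a & bb & \cdot\\
 & \cdot & aR_* & bb & \cdot\\
 & \cdot & a & L_b\,b & \cdot\\
 & \cdot & L_*\,ba & b & \cdot\\
 & L_* & ba & b & \cdot
\end{array}
\qquad
\begin{array}{c|cccc}
 & -2 & -1 & 0 & 1\\ \hline
\text{second signal} & R_* & ba & b & \cdot\\
 & \cdot & L_b\,a & b & \cdot\\
 & L_b & a & b & \cdot\\ \hline
\text{third signal} & R_* & a & b & \cdot\\
 & \cdot & aR_* & b & \cdot\\
 & \cdot & a & bR_* & \cdot\\
 & \cdot & a & b & R_*
\end{array}
\]
For instance, from row 2 to row 3 of the first signal, $g$ hands $R_*$ over to site $0$, which then carries $L_*bb$, and $h$ replaces this by $L_bb$. In the next step $g$ turns the sites $-1$ and $0$ into $aR_b$ and $b$, and $h$ unloads: $aR_b\mapsto L_*ba$. The first signal moves the obstacle from site $0$ to site $-1$, the second carries one letter away for good, and the third passes.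
\end{example}

The example contains the whole plan. The first signal leaves the number of letters unchanged and moves the leftmost obstacle to the left; the second reduces the number of letters. In the lexicographic order the pair (number of letters, place of the leftmost obstacle) decreases with every signal that does not pass; we shall see that the obstacle cannot move to the left without bound, and so finally a signal passes. Then two configurations with the same central word, one with and one without the last signal, differ near the origin at some late time, and there is no wall.

What remains is to embed these rules into a \emph{bijection}, and to show that they also prevail against piles that contain signal words themselves. We now choose the words.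

\subsection{The words}

Let $\Sigma=\{*,a,b\}$ and
\begin{align*}
L_*&=aabaabb, & L_a&=aabaabab, & L_b&=aababbab,\\
R_*&=aaaabbb, & R_a&=aaaabbab, & R_b&=aaaabbbb .
\end{align*}
Let $L_\emptyset=R_\emptyset$ be the empty word. From here on $c,d,e$ denote letters of $\Lambda$; $s,u$ denote elements of $\Sigma$; $\beta,\gamma$ denote elements of $\Sigma\cup\{\emptyset\}$; the same holds with primes. For a nonempty word $V$, $V^-$ is $V$ without its first letter. The \emph{content} of a word is the number of occurrences of each letter. \emph{L-words} are the words $L_s$, \emph{R-words} the words $R_s$, with $s\in\Sigma$. We use the following properties.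

\begin{itemize}
\item[(W1)] L-words begin with $aab$, do not contain $aaa$, and end with $b$. R-words begin with $aaaab$.
\item[(W2)] No L-word is a proper prefix of an L-word. (The 7-letter prefixes of $L_a$, $L_b$ are $aabaaba$, $aababba$.) No R-word is a proper suffix of an R-word. (The 7-letter suffixes of $R_a$, $R_b$ are $aaabbab$, $aaabbbb$.)
\item[(W3)] $L_s$ and $R_s$ have the same content, and $L_c$ has the content of $L_*c$. (There are $4,5,4$ letters $a$ and $3,3,4$ letters $b$ for $s=*,a,b$.) So $|L_*|=|R_*|=7$ and $|L_c|=|R_c|=8$.
\item[(W4)] No nonempty suffix of an L-word is a prefix of an R-word, and no R-word is a factor of an L-word. (Such a suffix ends in $b$; a prefix of an R-word that ends in $b$ contains $aaaa$; L-words do not.)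
\item[(W5)] If $V$ begins with an L-word, then neither $V^-$ nor $cV$ does. (They begin with $ab$ and $caab$, respectively, but L-words begin with $aab$.)
\end{itemize}

For a word $W$ over $\Lambda$ with a left end let $\lambda(W)\in\{0,1,\dots,\infty\}$ be the maximal number of consecutive L-words at its beginning. For a word with a right end let $\rho(W)$ be the maximal number of consecutive R-words at its end. By (W2) these factorizations are unique. If $\lambda(W)\ge1$, the first L-word of $W$ is its \emph{head}; if $\rho(W)\ge1$, the last R-word is its \emph{tail}; otherwise head or tail is the empty word.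

\begin{lemma}\label{lem:overlap}
In a finite word, a prefix that is a product of L-words and a suffix that is a product of R-words do not overlap. Consequently, for finite $U$,
\[
\lambda(UR_s)=\lambda(U),\quad \rho(L_sU)=\rho(U),\quad \lambda(L_sU)=1+\lambda(U),\quad \rho(UR_s)=1+\rho(U).
\]
\end{lemma}

\begin{proof}
If they overlapped, the first R-word of the suffix that meets the prefix would start inside, or at the start of, some L-word of the prefix, or else the whole prefix would start strictly inside the suffix, which is impossible since a prefix starts at the left end of the word. More precisely, if the suffix starts at a position inside the prefix, this position lies in some L-word, and the first R-word of the suffix starts there. Either that R-word ends within the L-word, and then it is a factor of it; or it extends beyond, and then a nonempty suffix of the L-word is a prefix of the R-word. Both contradict (W4). So L-words at the beginning of $UR_s$ lie in $U$, and R-words at the end of $L_sU$ lie in $U$. The last two equalities are the uniqueness of the factorizations.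
\end{proof}

In particular, replacing the head of a finite block by another $L_\beta$ does not change $\rho$, and replacing the tail by another $R_\beta$ does not change $\lambda$; here the old or the new head or tail may be empty.

\subsection{The map $g$: handing signals over}

For each separator $\theta$ of $x$ let $U$ and $V$ be the blocks to its left and right. Call $\theta$ \emph{active} if $\rho(U)\le1$ and $\lambda(V)\le1$. Then $U=U'R_\beta$ and $V=L_\gamma V'$ with unique $\beta,\gamma\in\Sigma\cup\{\emptyset\}$ and words with $\rho(U')=0=\lambda(V')$. The interval occupied by $R_\beta\,\theta\,L_\gamma$ is the \emph{window} of $\theta$. The map $g$ performs, simultaneously at all active separators, the replacement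
\[
R_\beta\,\theta\,L_\gamma\ \longmapsto\ R_\gamma\,\theta\,L_\beta .
\]

\begin{remark}
The condition $\rho(U),\lambda(V)\le1$ is there for reversibility. If one exchanged the last R-word (or nothing) and the first L-word (or nothing) at every separator, then a separator $\theta$ with $R_*R_*$ to its left and an empty block to its right would give $R_*\,\theta\,L_*$, but $R_*\,\theta\,L_*$ would also be mapped to itself.
\end{remark}

\begin{lemma}\label{lem:g}
$g$ is a CA and $g^2=\mathrm{id}$. The active separators and their windows are the same for $x$ and $g(x)$, if each separator is followed inside its window, and the content of each window is preserved.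
\end{lemma}

\begin{proof}
Windows of different separators can meet only inside a finite block between two consecutive separators, where they contain a head and a tail. By Lemma~\ref{lem:overlap} they are disjoint, so $g$ is well defined. Only $\min(\rho,2)$ and $\min(\lambda,2)$ of the adjacent blocks matter, and these are read off from the $16$ cells on either side of a separator; so $g$ is a CA. By (W3) the content, hence the length, of each window is preserved.

Consider a separator $\theta$ and the block $U$ to its left. If $\theta$ is inactive, then only the head of $U$ may change (and only if $U$ is finite), which does not affect $\rho(U)$. Symmetrically $\lambda(V)$ does not change, so $\theta$ remains inactive. If $\theta$ is active with $U=U'R_\beta$, $V=L_\gamma V'$ as above, then the new block to its left is $U''R_\gamma$, where $U''$ is $U'$ up to a possible change of the head. (The head of $U$ lies in $U'$ by Lemma~\ref{lem:overlap}.) Thus $\rho(U'')=\rho(U')=0$. So the new tail is exactly $R_\gamma$, and by symmetry the new head to the right is exactly $L_\beta$. Hence $\theta$ is again active with the same window, and applying $g$ again restores $R_\beta\,\theta\,L_\gamma$.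
\end{proof}

\subsection{The map $h$: deciding inside the blocks}

The map $h$ keeps all separators in place and fixes the blocks without left end. On each nonempty block with a left end it acts by the following permutation of words. Here $Z$ is a finite or right-infinite word, possibly empty in (H4).
\begin{itemize}
\item[(H1)] $L_\gamma R_\beta\mapsto L_\beta R_\gamma$ for $(\gamma,\beta)\ne(\emptyset,\emptyset)$.
\item[(H2)] $L_*c\leftrightarrow cR_*$.
\item[(H3)] $L_*cd\mapsto L_cd\mapsto dR_c\mapsto L_*cd$.
\item[(H4)] $\underbrace{L_*cL_uZ}_{\text{type }1}\mapsto \underbrace{L_aL_u^-cZ}_{\text{type }2}\mapsto \underbrace{L_cL_uZ}_{\text{type }3}\mapsto \underbrace{L_*L_ucZ}_{\text{type }4}\mapsto L_*cL_uZ$.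
\item[(H5)] $L_*cZ\leftrightarrow L_cZ$ if $|Z|\ge2$ and neither of the two words occurs in (H1) or (H4).
\item[(H6)] All other words are fixed.
\end{itemize}

We have met (H1) for a single signal, (H2), the arrows $L_*cd\mapsto L_cd$ and $dR_c\mapsto L_*cd$ of (H3), and the arrow $L_*cZ\mapsto L_cZ$ of (H5) in Section~\ref{sec:mechanism}; (H1) also lets a right-moving and a left-moving signal pass each other in an otherwise empty site. The remaining arrows of (H3) and (H5) close cycles.

The rule (H4) deals with obstacles that contain L-words. If the plain pick-up rule were applied to $L_*cL_uZ$, the result $L_cL_uZ$ would have $\lambda\ge2$, and the separator to its left would be inactive in the next step. An involution $L_*cL_uZ\leftrightarrow L_cL_uZ$ would then restore $L_*$, and the signal would go back unloaded, having achieved nothing. Instead, type 1 is sent to $L_aL_u^-cZ$: the load is the letter $a$ at the beginning of $L_u$, the letter $c$ is put behind $L_u^-$, and the word left behind does not begin with an L-word. The cycle is closed in such a way that words with $\lambda\ge2$ reach $\lambda=1$ within two applications of $h$; see Lemma~\ref{lem:h}(b).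

\begin{lemma}\label{lem:hperm}
$h$ is well defined, $h^{12}=\mathrm{id}$, and $h$ is a bijective CA. It preserves the length and content of every finite block, and it changes at most the first $16$ letters of each block with a left end, by a permutation of these letters. Hence $F=h\circ g$ is a bijective CA.
\end{lemma}

\begin{proof}
We show first that the cycles listed in (H1)--(H5) are disjoint and that each word occurs in at most one way.

\emph{Lengths.} The words have length $7$, $8$ or $14$ to $16$ in (H1), $8$ in (H2), $9$ in (H3), at least $15$ in (H4), at least $10$ in (H5). By definition, (H5) avoids (H1) and (H4). So only the pairs (H1),(H2) and (H1),(H4) have to be compared.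

\emph{(H1).} The word $L_\gamma R_\beta$ begins with an L-word if and only if $\gamma\ne\emptyset$, as R-words begin with $aaaa$. By (W2) it determines $\gamma$ and then $\beta$.

\emph{(H1) and (H2).} $L_*c$ is no L-word and $cR_*$ is no R-word by (W2). $L_*c=aabaabbc$ does not contain $aaaa$, so it is no R-word; $cR_*$ contains $aaaa$, so it is no L-word.

\emph{(H2) and (H3).} The words $L_*c$ do not contain $aaaa$ and the words $cR_*$ do, so the words in (H2) are distinct. In (H3), the words $L_*cd$ and $L_cd$ do not contain $aaaa$ and are distinct by (W2). The words $dR_c$ contain $aaaa$ and determine $c,d$.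

\emph{(H1) and (H4).} A word of (H1) of length at least $15$ is $L_\gamma R_\beta$ with $\gamma,\beta\in\Sigma$; after its first L-word it continues with $aaaa$. The words of (H4) continue after their first L-word with $caab$, $ab$, $aab$, $aab$, for types 1 to 4, and none of these is compatible with $aaaa$.

\emph{Within (H4).} The first L-word is $L_*$ for types 1 and 4 and some $L_c$ for types 2 and 3. Types 1 and 4 exclude each other: the remaining word begins with $cL_u$ or with $L_{u'}$, and not both by (W5). Types 2 and 3 exclude each other, as the remaining word begins with $ab$ or with $aab$. In each type the word determines $(c,u,Z)$: by (W2), $u$ is determined by the remaining word (in type 1, delete its first letter $c$; in type 2, put the letter $a$ in front of it to get $L_ucZ$), and then $c$ and $Z$ can be read off (in type 3, $c$ is read off from the first L-word).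

\emph{Within (H5).} By (W2) a word cannot begin with both $L_*$ and some $L_c$, and either word determines $c$ and $Z$.

So $h$ is a permutation of words with cycles of length $1,2,3,4$, and $h^{12}=\mathrm{id}$. In each listed cycle, (W3) shows that length and content agree; for type 2 note that $L_a$ has the content of $L_*a$ and $aL_u^-=L_u$. The changes take place in the first $16$ letters: the words of (H1) have at most $16$ letters, those of (H2) and (H3) fewer; in (H4) the parts in front of $Z$ have equal content and at most $16$ letters; in (H5) only the first $8$ letters change. Which rule applies is decided by the first $18$ cells from the left end of the block on (possibly including the separator that ends the block). So $h$ is a CA, with inverse $h^{11}$.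
\end{proof}

For later use we collect what $h$ does to the words that matter.

\begin{lemma}\label{lem:h}
The map $h$ has the following properties.
\begin{itemize}
\item[(a)] Words of length at most $6$ are fixed by $h$. If $\lambda(W)=0$ and $h(W)\ne W$, then $W=R_s$ or $W=cR_s$ for some $s$ and $c$; and $h(R_s)=L_s$, $h(cR_*)=L_*c$, $h(cR_d)=L_*dc$. The words $cd$ and $cdR_s$ have $\lambda=0$ and are fixed.
\item[(b)] Let $W$ be finite with $\lambda(W)\ge2$. If $W$ begins with $L_*$, then $\lambda(h(W))=1$ and $|h(W)|\ge14$. If $W$ begins with some $L_c$, then $h(W)$ begins with $L_*L_u$ for some $u$.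
\item[(c)] Let $V$ be finite, $|V|\ge2$, $\lambda(V)=0$, and $V\ne R_s$, $V\ne cR_s$ for all $s$ and $c$. Then $h(L_*V)=L_eV^\sharp$ with $e\in\Lambda$, $|V^\sharp|=|V|-1$ and $\lambda(V^\sharp)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) All words moved by $h$ have length at least $7$, and all of them begin with an L-word, except for $R_s$ in (H1), $cR_*$ in (H2) and $dR_c$ in (H3). The images are those given in these rules. Clearly $\lambda(cd)=0$, and $\lambda(cdR_s)=0$ by Lemma~\ref{lem:overlap}. The word $cdR_s$ is too long to be an R-word, and $cdR_s=c'R_{s'}$ would give $R_{s'}=dR_s$, contrary to (W2). So it is fixed.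

(b) If $W$ begins with $L_*$, then either $W=L_*L_ucZ$ or $W=L_*L_u$. In the first case $h(W)=L_*cL_uZ$ (type 4 to type 1), and $\lambda=1$ by (W5). In the second case we claim that (H5) applies to $W=L_*aL_u^-$ and gives $h(W)=L_aL_u^-$; this has $\lambda=1$ by (W5). Indeed, $L_*L_u$ is not in (H1), as $L_u$ is not an R-word. It is not of type 4, since no letter follows $L_u$ and (W2) excludes another choice of $u$; and not of type 1 by (W5). Types 2 and 3 do not begin with $L_*$. The word $L_aL_u^-$ is not in (H1) and not of type 3, because $L_u^-$ begins with $ab$; it is not of type 2, since otherwise $L_u=L_{u'}c'Z'$ and $L_{u'}$ would be a proper prefix of $L_u$; and types 1 and 4 begin with $L_*$. In both cases $|h(W)|=|W|\ge14$. If $W=L_cL_uZ$, then $h(W)=L_*L_ucZ$ (type 3 to type 4).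

(c) If $V=cd$, (H3) gives $h(L_*V)=L_cd$. If $V=cL_uZ$, (H4) gives $h(L_*V)=L_aL_u^-cZ$, and $V^\sharp=L_u^-cZ$ begins with $ab$. Otherwise $V=cZ$ with $|Z|\ge2$, where $Z$ does not begin with an L-word, and we claim that (H5) applies. The word $L_*V$ is not in (H1), as $V$ is neither empty nor an R-word; it is not of type 1 since $V^-=Z$ does not begin with an L-word, and not of type 4 since $V$ does not. The word $L_cZ$ is not in (H1), as $V\ne cR_s$ for all $s$; it is not of type 3, as $Z$ does not begin with an L-word; and if it were of type 2, then $c=a$ and $V=aZ$ would begin with an L-word. The other types are excluded by the first L-word. So $h(L_*V)=L_cZ$ and $\lambda(Z)=0$.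
\end{proof}

\subsection{Conservation, and the directions $\alpha\ne0$}

For $\iota\in\mathcal A$ let
\[
J_g^\iota(x)=\sum_{i}\bigl([g(x)_i=\iota]-[x_i=\iota]\bigr),
\]
where $i$ runs over the cells $i\ge0$ in the window that contains both cells $-1$ and $0$; put $J_g^\iota(x)=0$ if there is no such window. Define $J_h^\iota$ in the same way, with $h$ instead of $g$ and with the block that contains both cells $-1$ and $0$ instead of the window. These functions are local: windows have at most $17$ cells, and in a block only the first $16$ letters change (none if there is no left end).

They are currents of $\iota$ under $g$ and $h$. Indeed, all changes take place in windows (blocks), and the sum of the changes over a window (block) is $0$. In \eqref{eq:current}, a window inside $[0,N)$ or disjoint from $[0,N)$ contributes nothing to either side. One that contains $-1,0$ but not both $N-1$ and $N$ contributes $J(x)$ to both sides. One that contains $N-1,N$ but not both $-1$ and $0$ contributes to the left-hand side minus its part in $[N,\infty)$, which is $-J(\sigma^Nx)$. One that contains all four contributes its part in $[0,\infty)$ minus its part in $[N,\infty)$. By the composition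 rule, $J_F^\iota=J_g^\iota+J_h^\iota\circ g$ is a current of $\iota$ under $F$. For an $n$-periodic $x$ and $N=n$, the right-hand side of \eqref{eq:current} vanishes. Hence \emph{$F$ is state-conserving}.

A bijective CA $G$ preserves $\mu$: it permutes the finite set of $n$-periodic configurations, and for a local function $\varphi$ and large $n$ the integrals $\int\varphi\,d\mu$ and $\int\varphi\circ G\,d\mu$ are the averages of $\varphi$ and $\varphi\circ G$ over this set. By Lemma~\ref{lem:g}, $J_g^\iota\circ g=-J_g^\iota$, so $\int J_g^\iota\,d\mu=0$. As $h$ preserves the blocks and $h^{12}=\mathrm{id}$, the sum $\sum_{0\le i<12}J_h^\iota\circ h^i$ telescopes to $0$, so $\int J_h^\iota\,d\mu=0$ and also $\int J^\iota_h\circ g\,d\mu=0$. Thus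
\begin{equation}\label{eq:zeroflux}
\int J_F^\iota\,d\mu=0\quad\text{for all }\iota .
\end{equation}
Also $J_F^a(0^\infty)=0$, since the windows of $0^\infty$ are single cells and its blocks are empty. Proposition~\ref{prop:flux}, applied to the letters $0\ne a$ and $J=J_F^a$, and \eqref{eq:zeroflux} yield:

\begin{proposition}\label{prop:nonzero}
$F$ is a bijective state-conserving CA, and it has no equicontinuity point in any direction $\alpha\ne0$.
\end{proposition}

It remains to treat $\alpha=0$.

\section{Finite configurations settle down}\label{sec:finite}

A configuration $y$ is \emph{finite} if $y_i=0$ for all but finitely many $i$. Before we send signals into a finite configuration, we must know what it does by itself. It may contain signals that bounce around in it, and obstacles may emit signals. In this section we show that after some time everything to the left of the first obstacle is at rest, apart from signals that escape to the left, and that the first obstacle has become silent on its left side.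

\subsection{Sites and gates}

Number the separators of a finite $y$ from left to right as $z_k$, $k\in\mathbb Z$, and let $W_k$ be the block between $z_k$ and $z_{k+1}$, the word of \emph{site} $k$. Under $g$ we follow each separator inside its window; $h$ does not move separators. So $F$ acts on sequences $(W_k)_{k\in\mathbb Z}$, no matter which separator letters occur, and we write $W_k(t)$ for the words of $F^t(y)$. We say \emph{gate} $k$ for what happens under $g$ at $z_k$, between the sites $k-1$ and $k$: if $\rho(W_{k-1})\le1$ and $\lambda(W_k)\le1$, the gate exchanges the tail $R_\beta$ of $W_{k-1}$ with the head $L_\gamma$ of $W_k$, which become $R_\gamma$ and $L_\beta$. Gate $k$ is \emph{idle} if $z_k$ is inactive or $\beta=\gamma=\emptyset$. An idle gate changes nothing and does not move $z_k$. Note that gate $k$ is idle whenever $\rho(W_{k-1})=\lambda(W_k)=0$.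

Let $\mathrm{pos}(z_k,t)$ be the position of $z_k$ in $F^t(y)$ and $S_k(t)=\sum_{j<k}|W_j(t)|$. Then
\begin{equation}\label{eq:pos}
\mathrm{pos}(z_k,t)=\mathrm{pos}(z_k,0)+S_k(t)-S_k(0),
\end{equation}
because for given $t$ some separator far to the left has not moved up to time $t$ and has had only empty sites to its left.

\subsection{The front}

Let $\mathcal E=\{\emptyset,L_*,L_a,L_b\}$ be the set consisting of the empty word, written $\emptyset$, and the L-words, and put
\[
\ell(t)=\min\{k:W_k(t)\notin\mathcal E\},\qquad N(t)=\sum_{k\ge\ell(t)}|W_k(t)|,
\]
with $\ell(t)=\infty$ and $N(t)=0$ if there is no such $k$. To the left of the \emph{front} $\ell(t)$ there are only signals that escape to the left. By Lemma~\ref{lem:overlap}, words in $\mathcal E$ have $\rho=0$ and $\lambda\le1$.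

\begin{lemma}\label{lem:front}
We have $\ell(t+1)\ge\ell(t)$ and $N(t+1)\le N(t)$. The L-words in sites $k<\ell(t)$ move exactly one site to the left. If $\ell(t)<\infty$, no letter crosses gate $\ell(t)$ to the right; letters cross it to the left if and only if $\lambda(W_{\ell(t)}(t))=1$, and then they form the head $L_s$ of $W_{\ell(t)}(t)$, and $N(t+1)\le N(t)-|L_s|$.
\end{lemma}

\begin{proof}
Let $\ell=\ell(t)$. Under $g$ each site $k<\ell$ loses its L-word, if it has one, to site $k-1$, and receives nothing from site $k-1$. For $k<\ell-1$ it receives the tail $R_s$ if $W_{k+1}=L_s$. If $\ell<\infty$, site $\ell-1$ receives a tail, $R_s$, exactly if $\lambda(W_\ell)=1$ with head $L_s$; if $\lambda(W_\ell)\ge2$, gate $\ell$ is inactive. So after $g$ each site $k<\ell$ carries $\emptyset$ or some $R_s$, and $h$ turns $R_s$ into $L_s$. Hence these sites carry words of $\mathcal E$ at time $t+1$, so $\ell(t+1)\ge\ell$. If $\ell=\infty$, then $N(t+1)=N(t)=0$. If $\ell<\infty$, then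
\[
N(t+1)=\sum_{k\ge\ell}|W_k(t+1)|-\sum_{\ell\le k<\ell(t+1)}|W_k(t+1)|,
\]
where the first sum is $N(t)$ minus the number of letters that crossed gate $\ell$.
\end{proof}

Let $T_0=T_0(y)$ be the least time such that $N(t)$ is constant for $t\ge T_0$, and let $N_\infty(y)$ be this constant. The last formula shows that for $t\ge T_0$:
\begin{itemize}
\item[(i)] if $\ell(t)<\infty$, then $\lambda(W_{\ell(t)}(t))\ne1$;
\item[(ii)] $W_k(t+1)=\emptyset$ for $\ell(t)\le k<\ell(t+1)$.
\end{itemize}

\subsection{The first obstacle}

Call a word \emph{clean} if its length is at most $1$. Clean words are fixed by $h$ and have $\lambda=\rho=0$. The \emph{first obstacle} is at the site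
\[
q(t)=\min\{k\ge\ell(t):|W_k(t)|\ge2\}\qquad(\infty\text{ if there is none}).
\]
Sites $k<\ell(t)$ carry words of $\mathcal E$ and sites $\ell(t)\le k<q(t)$ carry clean words. In both cases $\rho=0$ and $\lambda\le1$. If $\ell(t)<q(t)$, then $W_{\ell(t)}(t)$ is clean and not in $\mathcal E$, so $|W_{\ell(t)}(t)|=1$.

The next lemma says that after time $T_0$ the first obstacle does not emit signals to the left: such a signal would reach the front and reduce $N$.

\begin{lemma}\label{lem:silent}
If $t\ge T_0$ and $q=q(t)<\infty$, then $\lambda(W_q(t))=0$.
\end{lemma}

\begin{proof}
Let $\ell=\ell(t)$. We show that each of the other two cases leads to a contradiction.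

\emph{First case: $\lambda(W_q(t))=1$, with head $L_s$.} By (i), $q>\ell$, so $|W_\ell(t)|=1$. The gates $\ell,\dots,q-1$ are idle, and gate $q$ moves the head: after $g$, site $q-1$ carries $W_{q-1}R_s$. By Lemma~\ref{lem:h}(a), $h$ makes it $L_s$ if $W_{q-1}=\emptyset$, and, if $W_{q-1}=d$, it becomes $L_*d$ (for $s=*$) or $L_*cd$ (for $s=c$). In all cases this word has $\lambda=1$ and length at least $2$. The sites $\ell,\dots,q-2$ do not change. If $q-1=\ell$, then $W_\ell=d$ is a letter, and $W_\ell(t+1)$ is $L_*d$ or $L_*cd$, which is not in $\mathcal E$. Thus $\ell(t+1)=\ell$ and $\lambda(W_\ell(t+1))=1$, contrary to (i). If $q-1>\ell$, then $\ell(t+1)=\ell$ and $q(t+1)=q-1$, and we are again in the first case. After finitely many repetitions we get a contradiction.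

\emph{Second case: $\lambda(W_q(t))\ge2$.} Gates $\ell,\dots,q$ are idle, and the sites $\ell,\dots,q-1$ do not change. Let $W'$ be the word at site $q$ after $g$. It differs from $W_q(t)$ at most in its tail, so $\lambda(W')\ge2$. As $|h(W')|=|W'|\ge14$, we have $W_q(t+1)=h(W')\notin\mathcal E$, and therefore $\ell(t+1)=\ell$ and $q(t+1)=q$. If $W'$ begins with $L_*$, then $\lambda(W_q(t+1))=1$ by Lemma~\ref{lem:h}(b), and we are in the first case at time $t+1$: a contradiction. If $W'$ begins with some $L_c$, then by the same lemma $W_q(t+1)$ begins with $L_*L_u$, and we are in the second case at time $t+1$. In the next step $g$ changes at most the tail, which does not overlap $L_*L_u$ by Lemma~\ref{lem:overlap}. So the word at site $q$ after $g$ still begins with $L_*$, and we get a contradiction as before, one step later.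
\end{proof}

\begin{lemma}\label{lem:rest}
Let $t\ge T_0$ and $q=q(t)<\infty$, and let $W'$ be the word at site $q$ after one application of $g$ to $F^t(y)$. Then
\begin{itemize}
\item[(a)] the gates $\ell(t),\dots,q$ are idle, and $W_k(t+1)=W_k(t)$ for $\ell(t)\le k<q$;
\item[(b)] $W'$ arises from $W_q(t)$ by the operation at its tail (gate $q+1$) only, and $\lambda(W')=0$;
\item[(c)] $W'\ne R_s$ and $W'\ne cR_s$ for all $s\in\Sigma$, $c\in\Lambda$; and $W_q(t+1)=W'$.
\end{itemize}
Consequently $q(t+1)\ge q(t)$.
\end{lemma}

\begin{proof}
Let $\ell=\ell(t)$. (a) The sites $\ell-1,\dots,q-1$ have $\rho=0$; the sites $\ell,\dots,q$ have $\lambda=0$, by Lemma~\ref{lem:silent} for site $q$. So these gates are idle, and clean words are fixed by $h$. (b) Gate $q$ is idle; a change of the tail does not change $\lambda$.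

(c) Suppose $W'=R_s$. Then $W_q(t+1)=L_s\in\mathcal E$. If $q=\ell$, then $\ell(t+1)>\ell$ and (ii) is violated. If $q>\ell$, then $W_\ell(t+1)=W_\ell(t)\notin\mathcal E$, so $\ell(t+1)=\ell$ and $q(t+1)=q$ with $\lambda=1$, contrary to Lemma~\ref{lem:silent}. Suppose $W'=cR_s$. Then $W_q(t+1)$ is $L_*c$ or, for $s=d$, $L_*dc$, which is not in $\mathcal E$ and has $\lambda=1$. Again $\ell(t+1)=\ell$ and $q(t+1)=q$, which violates (i) if $q=\ell$ and Lemma~\ref{lem:silent} if $q>\ell$. So by Lemma~\ref{lem:h}(a), $h$ fixes $W'$.

Finally, the sites in $[\ell(t),q)$ are still clean and $\ell(t+1)\ge\ell(t)$, whence $q(t+1)\ge q$.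
\end{proof}

If $q(t)=\infty$ for some $t\ge T_0$, then all sites $\ge\ell(t)$ are clean, the gates $\ge\ell(t)$ are idle, and this persists forever. So $q(t)$ is nondecreasing for $t\ge T_0$. If its limit is finite, then $\ell(t)\le q(t)$ is bounded, and being nondecreasing it is eventually constant as well. Hence for every finite $y$ exactly one of the following holds.
\begin{itemize}
\item $y$ is \emph{open}: $q(t)\to\infty$, which includes the case $q(t)=\infty$ eventually.
\item $y$ is \emph{blocked}: there are $T\ge T_0$, $q<\infty$ and $\ell\le q$ such that $q(t)=q$ and $\ell(t)=\ell$ for all $t\ge T$. In this case, for $t\ge T$ the sites $\ell\le k<q$ carry constant clean words $M_k$, and $|M_\ell|=1$ if $\ell<q$. We write $q_\infty(y)=q$.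
\end{itemize}

\begin{lemma}\label{lem:open}
Let $y$ be open. For all $k_1<k_2$ there is $T'$ such that for $t\ge T'$ the words $W_k(t)$, $k_1\le k\le k_2$, are clean and do not depend on $t$.
\end{lemma}

\begin{proof}
Let $t^*\ge T_0$ be such that $q(t)>k_2$ for $t\ge t^*$. For $t\ge t^*$, a site $k\le k_2$ with $k\ge\ell(t)$ is clean and does not change in the next step, by Lemma~\ref{lem:rest}(a) or since $q(t)=\infty$. By (i) and (ii), no L-word is added after time $t^*$ to the sites left of the front. The finitely many L-words that are there move left by one site per step (Lemma~\ref{lem:front}), so eventually none of them is in $[k_1,k_2]$. Since $\ell$ does not decrease, each $k\in[k_1,k_2]$ either satisfies $k\ge\ell(t)$ for all $t\ge t^*$, and then its word is clean and constant from $t^*$ on, or it satisfies $k<\ell(t)$ for all large $t$, and then its word is eventually empty.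
\end{proof}

\section{Shots}\label{sec:shots}

We now send signals from far to the left. Let $y$ be finite and let $s_0$ be so negative that all sites $k\le s_0$ of $y$ are empty and all $z_k$, $k\le s_0$, are the letter $0$. Then all cells to the left of $z_{s_0+1}$ contain $0$. Let $y'$ be $y$ with the seven cells immediately to the left of $z_{s_0+1}$ replaced by $R_*$. The separators of $y'$ in cells $\ge\mathrm{pos}(z_{s_0+1},0)$ keep their labels; those to the left of the inserted word get the labels $s_0,s_0-1,\dots$ from right to left. We call $y'$ \emph{$y$ with a shot at $s_0$}. Quantities of $y'$ are written with primes. Thus $W'_{s_0}(0)=R_*$, $W'_k(0)=W_k(0)$ for $k\ne s_0$, and $\mathrm{pos}(z'_k,0)=\mathrm{pos}(z_k,0)$ for $k>s_0$. Whenever we speak of a shot at $s_0$, we assume that $s_0$ is as above.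

First, a shot travels one site per step, unharmed and without leaving a trace, through everything left of the first obstacle. It must start so far away that it reaches the front only after $y$ has settled down.

\begin{lemma}\label{lem:travel}
Let $y$ be finite, let $T\ge T_0(y)$ and $k_2$ be such that $q(t)>k_2$ for all $t\ge T$, and let $y'$ be $y$ with a shot at $s_0<\ell(0)-T-1$ (a void condition if $\ell(0)=\infty$). Then for $0\le t\le k_2-s_0$ the words of $F^t(y')$ are those of $F^t(y)$, except that site $s=s_0+t$ carries $W_s(t)R_*$.
\end{lemma}

\begin{proof}
We use induction on $t$; the case $t=0$ is clear. Let the statement hold for $t$, and let $s=s_0+t$, $s+1\le k_2$. If $t<T$, then $s+1<\ell(0)\le\ell(t)$; if $t\ge T$, then $s+1<q(t)$. So $W_s(t)$ and $W_{s+1}(t)$ are in $\mathcal E$ or clean. Hence $\rho(W_s)=0$, $\rho(W_sR_*)=1$, $\lambda(W_{s+1})\le1$, and $z_{s+1}$ is active for both $y$ and $y'$. The other gates act in $y'$ as in $y$, since $\lambda(W_sR_*)=\lambda(W_s)$. Let $L_\gamma$ be the head of $W_{s+1}$. In both configurations gate $s+1$ gives site $s$ the tail $R_\gamma$; it gives site $s+1$ the empty head in $y$ and the head $L_*$ in $y'$. So after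 $g$ all words are the same, except that site $s+1$ carries $G$ for $y$ and $L_*G$ for $y'$.

If $s+1<\ell(t)$, then $W_{s+1}(t)\in\mathcal E$ and $G$ is $\emptyset$ or some $R_u$. By (H1), $h(L_*)=R_*$ and $h(L_*R_u)=L_uR_*=h(R_u)R_*$. If $s+1\ge\ell(t)$, then $t\ge T$ by the above, and by Lemma~\ref{lem:rest}(a) (or since $q(t)=\infty$) the gates $s+1$ and $s+2$ are idle for $y$. So $G=W_{s+1}(t)=W_{s+1}(t+1)$ is clean, and $h(L_*)=R_*$ or $h(L_*c)=cR_*$ by (H1), (H2). In all cases site $s+1$ carries $W_{s+1}(t+1)R_*$ at time $t+1$.
\end{proof}

The next lemma is the general form of the first two signals in Example~\ref{ex:shots}.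

\begin{lemma}\label{lem:erode}
Let $y$ be blocked. For all sufficiently negative $s_0$, the configuration $y'$, which is $y$ with a shot at $s_0$, is open, or it is blocked and $(N_\infty(y'),q_\infty(y'))<(N_\infty(y),q_\infty(y))$ lexicographically.
\end{lemma}

\begin{proof}
Let $N=N_\infty(y)$ and let $T,q,\ell,M_k$ be as in the definition of a blocked configuration. Let $s_0<\ell(0)-T-1$ be such that $t_1:=q-1-s_0\ge T$.

\emph{Step 1: the signal picks up a letter at $q$.} By Lemma~\ref{lem:travel} with $k_2=q-1$, at time $t_1$ site $q-1$ carries $W_{q-1}(t_1)R_*$ in $y'$, and all other words are as for $y$. We have $\rho(W_{q-1}(t_1))=0$, and $\lambda(W_q(t_1))=0$ by Lemma~\ref{lem:silent}. So gate $q$ is idle for $y$, and for $y'$ it moves the signal to the head of site $q$. After $g$ this site carries $L_*V$, where $V=W_q(t_1+1)$ by Lemma~\ref{lem:rest}(c). Since $q(t_1+1)=q$, we have $|V|\ge2$, and by Lemma~\ref{lem:rest} $\lambda(V)=0$ and $V$ is neither some $R_s$ nor some $dR_s$. By Lemma~\ref{lem:h}(c), at time $t_1+1$ site $q$ carries $L_cV^\sharp$ with $c\in\Lambda$, $|V^\sharp|=|V|-1\ge1$, $\lambda(V^\sharp)=0$. All other words are as in $F^{t_1+1}(y)$. In particular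 the sites left of $\ell$ carry words of $\mathcal E$. As $|L_cV^\sharp|=|V|+7$,
\begin{equation}\label{eq:N7}
\sum_{k\ge\ell}|W'_k(t_1+1)|=N+7.
\end{equation}

\emph{Step 2: the case $\ell=q$.} As $|L_cV^\sharp|\ge9$, this word is not in $\mathcal E$, so $\ell'(t_1+1)=q$ and $N'(t_1+1)=N+7$. The word has $\lambda=1$, and its head $L_c$ has $8$ letters, so $N'(t_1+2)\le N+7-8=N-1$ by Lemma~\ref{lem:front}. Hence $N_\infty(y')<N$.

From now on let $\ell<q$. Then $|M_\ell|=1$; let $p=\max\{k:\ell\le k<q,\ |M_k|=1\}$ and let $e\in\Lambda$ be the letter $M_p=e$. The words $M_{p+1},\dots,M_{q-1}$ are empty. We have $\ell'(t_1+1)\ge\ell$, so $\ell'(t)\ge\ell$ for $t\ge t_1+1$ by Lemma~\ref{lem:front}. Thus from time $t_1+1$ on, the sites left of $\ell$ carry words of $\mathcal E$ and have $\rho=0$.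

\emph{Step 3: the loaded signal travels to $p$ and unloads.} We claim that for $0\le j\le q-p-1$, at time $t_1+1+j$ the sites $\ell,\dots,q-j-1$ carry $M_\ell,\dots,M_{q-j-1}$, and the word of site $q-j$ has $\lambda=1$ and head $L_c$. This is true for $j=0$. If it is true for $j$, then the gates $\ell,\dots,q-j-1$ are idle, and gate $q-j$ moves the head, so that site $q-j-1$ carries $M_{q-j-1}R_c$ after $g$. If $q-j-1>p$, this is $R_c$, and $h$ makes it $L_c$; so the claim is true for $j+1$. If $q-j-1=p$, it is $eR_c$, and $h$ makes it $L_*ce$. So at time $\tau:=t_1+1+(q-p)$ site $p$ carries $L_*ce$, and the sites $\ell,\dots,p-1$ carry $M_\ell,\dots,M_{p-1}$. Note that $\lambda(L_*ce)=1$ and $\rho(L_*ce)=0$.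

\emph{What happens at $p$ afterwards.} Once $L_*$ has left site $p$, and as long as nothing enters through gate $p$, the site carries $ce$ or some $ceR_s$. Indeed, these words have $\lambda=0$ and $\rho\le1$ and are fixed by $h$, by Lemma~\ref{lem:h}(a), and the operation of gate $p+1$ at the tail, an exchange or nothing, yields again $ce$ or some $ceR_{s'}$.

\emph{Step 4: the unloaded signal travels to $\ell$.} We claim that for $0\le i\le p-\ell$, at time $\tau+i$:
\begin{itemize}
\item site $p-i$ carries $L_*ce$ if $i=0$, and $L_*M_{p-i}$ if $i\ge1$; so it has $\lambda=1$, head $L_*$ and $\rho=0$;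
\item the sites $\ell,\dots,p-i-1$ and $p-i+1,\dots,p-1$ carry their words $M_k$;
\item if $i\ge1$, site $p$ carries $ce$ or some $ceR_s$.
\end{itemize}
This is true for $i=0$. Let it be true for some $i<p-\ell$. Gate $p-i$ moves $L_*$, and site $p-i-1$ carries $M_{p-i-1}R_*$ after $g$, which $h$ turns into $L_*M_{p-i-1}$ by (H1) or (H2). The other gates among $\ell,\dots,p$ are idle, since the relevant $\rho$ and $\lambda$ vanish. Site $p-i$ is left with $M_{p-i}$ if $i\ge1$; if $i=0$, it is left with $ce$, to which gate $p+1$ may have attached a tail. If $i\ge1$, site $p$ changes at most in its tail. So the claim is true for $i+1$.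

\emph{Step 5: the signal leaves.} Let $t_2=\tau+(p-\ell)$. At time $t_2$ site $\ell$ carries $L_*M_\ell$ or (if $p=\ell$) $L_*ce$. This is not in $\mathcal E$ and has $\lambda=1$, so $\ell'(t_2)=\ell$. Gate $\ell$ was idle in all steps from time $t_1+1$ to time $t_2$, so \eqref{eq:N7} gives $N'(t_2)=N+7$. In the next step exactly $L_*$ crosses gate $\ell$, to the left, while the gates $\ell+1,\dots,p$ are idle. So at time $t_2+1$ the sites $\ell,\dots,p-1$ carry $M_\ell,\dots,M_{p-1}$ and site $p$ carries $ce$ or some $ceR_s$. Therefore the word of site $\ell$ is not in $\mathcal E$, and
\[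
\ell'(t_2+1)=\ell,\qquad N'(t_2+1)=N,\qquad q'(t_2+1)=p .
\]
In particular $N_\infty(y')\le N$.

\emph{Step 6: conclusion.} If $N_\infty(y')<N$, we are done. If $N_\infty(y')=N$, then $T_0(y')\le t_2+1$, and Lemma~\ref{lem:rest} applies to $y'$ from time $t_2+1$ on. As long as $\ell'=\ell$ and $q'=p$, the sites $\ell,\dots,p-1$ do not change and site $p$ changes only by the operation at its tail, so it carries $ce$ or some $ceR_{s'}$. Hence $\ell'=\ell$ and $q'=p$ at the next time as well, and so forever. Thus $y'$ is blocked with $q_\infty(y')=p<q$.
\end{proof}

For the descent to terminate, the obstacle must not wander to the left without bound. It does not, because sites that were empty at the beginning only ever carry signals.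

\begin{lemma}\label{lem:clear}
Let $y^{(0)}$ be finite. Adding finitely many shots (possibly none) successively, each of them at a sufficiently negative site, one reaches an open configuration. The shots can be placed to the left of any given cell.
\end{lemma}

\begin{proof}
If $y^{(0)}$ contains no letter of $\Lambda$, then $\ell(t)=\infty$ for all $t$, and $y^{(0)}$ is open. Otherwise let $k_{\min}$ be its leftmost nonempty site. Suppose that we never reach an open configuration, so that there are blocked $y^{(0)},y^{(1)},\dots$, where $y^{(n+1)}$ is $y^{(n)}$ with a shot as in Lemma~\ref{lem:erode}, at a site $<k_{\min}$ and as far to the left as desired. The pairs $(N_\infty(y^{(n)}),q_\infty(y^{(n)}))$ strictly decrease lexicographically. As $N_\infty$ takes values in $\mathbb N$, this is impossible if $q_\infty(y^{(n)})\ge k_{\min}$ for all $n$, which we now show.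

At time $0$ the sites $k<k_{\min}$ of $y^{(n)}$ carry $\emptyset$ or $R_*$. Hence they carry words of the form $L_\gamma R_\beta$ with $\gamma,\beta\in\Sigma\cup\{\emptyset\}$, and this remains so at all times: by Lemma~\ref{lem:overlap} such a word has head $L_\gamma$ and tail $R_\beta$; $g$ only exchanges heads and tails or leaves them in place (a tail at site $k_{\min}-1$ stays if the gate is inactive), and $h$ acts by (H1). Suppose $q=q_\infty(y^{(n)})<k_{\min}$. For large $t$ we have $q(t)=q(t+1)=q$, and the word $W_q(t+1)$ has length at least $2$, has $\lambda=0$ by Lemma~\ref{lem:silent}, and has the form $L_\gamma R_\beta$; so it is $R_\beta$ with $\beta\in\Sigma$. This contradicts Lemma~\ref{lem:rest}(c) at time $t$.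
\end{proof}

\section{Direction $0$}\label{sec:end}

The idea of the last step: by Lemma~\ref{lem:clear} every word $w$ can be completed to an open configuration. Near the origin this configuration comes to rest, with separators in at least every second cell; one more shot then makes the word $aaaa$ appear near the origin.

\begin{proposition}\label{prop:zero}
$F$ has no equicontinuity point in direction $0$.
\end{proposition}

\begin{proof}
Suppose that $x$ is one. For $m=7$ there is $n$ such that, with $w=x_{[-n,n]}$,
\begin{equation}\label{eq:wall}
\text{for every }t\ge0,\ F^t(y)_{[-7,7]}\text{ is the same for all }y\text{ with }y_{[-n,n]}=w .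
\end{equation}

\emph{An open configuration with central word $w$.} Start with $0^\infty w0^\infty$, with $w$ on $[-n,n]$, and add shots to the left of $[-n,n]$. By Lemma~\ref{lem:clear} we obtain an open finite configuration $y$ with $y_{[-n,n]}=w$. Let $P$ be the number of letters of $\Lambda$ in $y$. By \eqref{eq:pos} and conservation, the position of each separator differs at all times by at most $P$ from its initial position. Choose $k_1<k_2$ with $\mathrm{pos}(z_{k_1},0)\le-P-10$ and $\mathrm{pos}(z_{k_2},0)\ge P+10$, and take $T'\ge0$ from Lemma~\ref{lem:open}. So for $t\ge T'$ the words $W_k(t)=M_k$, $k_1\le k\le k_2$, are clean and constant.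

\emph{The separators $z_k$, $k_1\le k\le k_2$, do not move after time $T'$.} For $k_1<k\le k_2$ gate $k$ lies between two clean words and is idle. Gate $k_1$ sends nothing to the left, since $\lambda(W_{k_1})=0$. If it sent some $R_s$ to the right, site $k_1$ would have length at least $7$ after $g$, hence after $h$, and would not be clean at the next time. So gate $k_1$ is idle as well.

Thus $\mathrm{pos}(z_k,t)=\pi_k$ is constant for $t\ge T'$ and $k_1\le k\le k_2$, and we have $\pi_{k_1}\le-10$, $\pi_{k_2}\ge10$, and $\pi_{k+1}-\pi_k=1+|M_k|\in\{1,2\}$ for $k_1\le k<k_2$. In particular, for $t\ge T'$ no two adjacent cells in $[-7,-3]$ of $F^t(y)$ are both in $\Lambda$.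

\emph{One more shot.} Take $T\ge T_0(y)$ with $q(t)>k_2$ for $t\ge T$. Let $y'$ be $y$ with a shot at a site $s_0$ such that $s_0<\ell(0)-T-1$ (void if $\ell(0)=\infty$), $s_0\le k_1-T'$, and $s_0$ is so negative that the shot is defined and $y'_{[-n,n]}=w$. Let $k\in(k_1,k_2]$ be the first index with $\pi_k\ge0$; then $\pi_k\in\{0,1\}$. Put $s=k-1\ge k_1$ and $t=s-s_0$, so that $T'\le t\le k_2-s_0$. By Lemma~\ref{lem:travel}, site $s$ of $F^t(y')$ carries $M_sR_*$, and the other words are those of $F^t(y)$.

We locate the separator $z'_{k}=z'_{s+1}$ in $F^t(y')$. The sum $S'_{s+1}$ exceeds $S_{s+1}$ by $7$ both at time $0$ (because of site $s_0<s+1$) and at time $t$ (because of site $s$), and $\mathrm{pos}(z'_{s+1},0)=\mathrm{pos}(z_{s+1},0)$ since $s+1>s_0$. So by \eqref{eq:pos}, $z'_{s+1}$ is at $\pi_k$ in $F^t(y')$. Hence $R_*=aaaabbb$ occupies the cells $\pi_k-7,\dots,\pi_k-1$ there, and $F^t(y')$ has $aaaa$ in the cells $\pi_k-7,\dots,\pi_k-4$, which lie in $[-7,-3]$. Therefore $F^t(y)$ and $F^t(y')$ differ on $[-7,7]$, although $y_{[-n,n]}=y'_{[-n,n]}=w$. This contradicts \eqref{eq:wall}.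
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Propositions~\ref{prop:nonzero} and~\ref{prop:zero} show that $F=h\circ g$ is a bijective state-conserving CA without equicontinuity points in any direction $\alpha\in\mathbb R$. By Lemma~\ref{lem:rational}, no $\sigma^pF^q$ with $p\in\mathbb Z$, $q\ge1$ has an equicontinuity point.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
Source of the problem: \texttt{http://hal.archives-ouvertes.fr/tel-00933977v1/document}.
\end{thebibliography}

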